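# Vanishing of the Lannes–Zarati homomorphism in positive stems for $s\ge 3$

## Theorem A and what it asserts

Homology and cohomology have coefficients in $\mathbf F_2$. Let $\mathcal A$ be the mod 2 Steenrod algebra, let $\mathbf V_s$ be an $s$-dimensional $\mathbf F_2$-vector space, and let $GL_s=GL(\mathbf V_s)$ act on $H_*(B\mathbf V_s)$. Write $P(\mathbf F_2\otimes_{GL_s}H_*(B\mathbf V_s))$ for the elements of $\mathbf F_2\otimes_{GL_s}H_*(B\mathbf V_s)$ annihilated by every positive-degree operation of $\mathcal A$.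

**Theorem A.** For every $s\ge3$ and every $\delta>0$, the Lannes–Zarati homomorphism
$$\varphi_s:\operatorname{Ext}^{s,s+\delta}_{\mathcal A}(\mathbf F_2,\mathbf F_2)\longrightarrow P(\mathbf F_2\otimes_{GL_s}H_*(B\mathbf V_s))_\delta$$
is zero.

The group on the left is the $E_2$-term of the Adams spectral sequence in filtration $s$ and stem $\delta=t-s$. The map $\varphi_s$ corresponds to an associated graded of the Hurewicz map $\pi_*^s(S^0)\cong\pi_*(Q_0S^0)\to H_*(Q_0S^0)$. The theorem says that at this algebraic level nothing of filtration at least $3$ and positive stem is detected. This is posed as a conjecture in "The squaring operation on $\mathcal A$-generators of the Dickson algebra" (doi:10.3792/pjaa.85.67). It is known that the statement fails for $s=1$ and $s=2$, because of the Hopf invariant one classes $h_i$ and the Kervaire invariant one classes $h_i^2$.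

The target can be read dually. The dual of $\mathbf F_2\otimes_{GL_s}H_*(B\mathbf V_s)$ is the invariant algebra $H^*(B\mathbf V_s)^{GL_s}$ (the Dickson algebra), so the dual of $P(\cdots)_\delta$ is $(\mathbf F_2\otimes_{\mathcal A}H^*(B\mathbf V_s)^{GL_s})_\delta$, the $\mathcal A$-generators of the Dickson algebra in degree $\delta$. For $s=1$ the Dickson algebra is $\mathbf F_2[x]$. For $s=2$ it is polynomial on $x^2+xy+y^2$ and $xy(x+y)$, of degrees $2$ and $3$.

Theorem A will follow from a criterion in terms of the subalgebra $\mathcal A(n)\subset\mathcal A$ generated by $Sq^1,Sq^2,\dots,Sq^{2^n}$.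

**Theorem B.** Let $s\ge1$, $n\ge0$ and $\alpha\in\operatorname{Ext}^{s,s+\delta}_{\mathcal A}(\mathbf F_2,\mathbf F_2)$. If $\alpha$ restricts to $0$ in $\operatorname{Ext}^{s,s+\delta}_{\mathcal A(n)}(\mathbf F_2,\mathbf F_2)$ and $\delta<2^{s-1}(2^{n+1}-1)$, then $\varphi_s(\alpha)=0$.

The two hypotheses pull in opposite directions: as $n$ grows, the range of stems grows, but the restriction of $\alpha$ is harder to kill. The first is controlled by a vanishing line for $\operatorname{Ext}_{\mathcal A(n)}$ whose slope is linear in $s$. The second grows like $2^s$. The exponential wins for $s\ge5$, ties for $s=4$, and loses for $s=3$, and each of these three regimes needs its own argument.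

## Destabilization, its derived functors, and $\varphi_s$

Modules are graded left $\mathcal A$-modules, bounded below. A module $K$ is *unstable* if $Sq^ix=0$ whenever $i>|x|$. Taking $i=0$ shows that $K$ then lives in degrees $\ge0$. Let $\mathcal U$ be the category of unstable modules.

**Definition (destabilization).** $D(N)$ is the quotient of $N$ by the $\mathcal A$-submodule generated by all $Sq^ix$ with $i>|x|$, including $i=0$, $|x|<0$. It is left adjoint to the inclusion of $\mathcal U$ in $\mathcal A$-modules. Its left derived functors, computed from free resolutions, are $D_r$.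

*Example.* On the free module with one generator of degree $m$, $D$ gives $0$ if $m<0$ and the free unstable module $F(m)$ if $m\ge0$. Recall that $F(m)$ has basis $Sq^I\iota_m$ with $I=(i_1,i_2,\dots)$ admissible ($i_a\ge2i_{a+1}$) of excess $2i_1-|I|\le m$. So $F(0)=\mathbf F_2$, and $F(1)$ has basis $\iota_1,\ Sq^1\iota_1,\ Sq^2Sq^1\iota_1,\dots$ in degrees $1,2,4,\dots$

**Comparison with Tor.** The module $D(N)$ lives in degrees $\ge0$. In those degrees the kernel of $N\to D(N)$ lies in $\mathcal A^+N$: an element $aSq^ix$ with $i>0$ is in $\mathcal A^+N$, and if $i=0$, $|x|<0$ and $|ax|\ge0$, then $|a|>0$. So there is a natural map of graded vector spaces $D(N)\to\mathbf F_2\otimes_{\mathcal A}N$, and it kills $\mathcal A^+D(N)$. Applying it to a free resolution $F_*\to N$ we obtain natural maps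
$$i_r:D_r(N)\to\operatorname{Tor}_r^{\mathcal A}(\mathbf F_2,N),$$
which kill $\mathcal A^+D_r(N)$, because this already holds on the chain level.

**Definition (Lannes–Zarati, *Sur les foncteurs dérivés de la déstabilisation*, Math. Z. 194 (1987)).** There is an isomorphism $D_s(\Sigma^{1-s}\mathbf F_2)\cong\Sigma H^*(B\mathbf V_s)^{GL_s}$. In degree $\delta$, the map $\varphi_s$ is the dual of the map
$$(\mathbf F_2\otimes_{\mathcal A}H^*(B\mathbf V_s)^{GL_s})_\delta\cong(\mathbf F_2\otimes_{\mathcal A}D_s(\Sigma^{1-s}\mathbf F_2))_{1+\delta}\to\operatorname{Tor}_s^{\mathcal A}(\mathbf F_2,\Sigma^{1-s}\mathbf F_2)_{1+\delta}=\operatorname{Tor}^{\mathcal A}_{s,s+\delta}(\mathbf F_2,\mathbf F_2)$$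
induced by $i_s$.

Since $\operatorname{Ext}^{s,t}_{\mathcal A}(\mathbf F_2,\mathbf F_2)$ is the dual of $\operatorname{Tor}^{\mathcal A}_{s,t}(\mathbf F_2,\mathbf F_2)$, a class $\alpha$ is a functional on Tor, and
$$\varphi_s(\alpha)=0\iff\alpha(i_s(x))=0\ \text{ for all }x\in D_s(\Sigma^{1-s}\mathbf F_2)_{1+\delta}.\tag{1}$$
From now on we use only (1). The Lannes–Zarati isomorphism has served to identify the target, and it will not be needed again.

## Computations by hand for $s=1$ and $s=2$

Take the minimal free resolution of $\mathbf F_2$. In homological degree $0$ it is $\mathcal A$. In degree $1$ it has generators $g_i$ with $g_i\mapsto Sq^{2^i}$, $i\ge0$.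

*The case $s=1$.* We need $D_1(\mathbf F_2)$. Applying $D$, the degree $0$ term becomes $F(0)=\mathbf F_2$, concentrated in degree $0$, and the degree $1$ term becomes $\bigoplus_iF(2^i)$, concentrated in degrees $\ge1$. So the differential between them is zero and every $g_i$ is a cycle. Its class in $D_1(\mathbf F_2)$, of degree $2^i=1+\delta$, maps under $i_1$ to the generator of $\operatorname{Tor}_{1,2^i}$, which is dual to $h_i$. Hence $\varphi_1(h_i)\ne0$, in stem $2^i-1$, for every $i\ge 0$.

*Two classes for $s=2$.* Now we resolve $\Sigma^{-1}\mathbf F_2$, so all internal degrees drop by one: $|g_i|=2^i-1$. In low degrees the generators in homological degree $2$ come from the Adem relations $Sq^1Sq^1=0$, $Sq^2Sq^2=Sq^3Sq^1$ and $Sq^1Sq^4+Sq^2Sq^1Sq^2+Sq^4Sq^1=0$ (the last because $Sq^1Sq^4=Sq^5$ and $Sq^2Sq^1Sq^2=Sq^2Sq^3=Sq^5+Sq^4Sq^1$):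
$$r_{00}\mapsto Sq^1g_0,\qquad r_{11}\mapsto Sq^2g_1+Sq^3g_0,\qquad r_{02}\mapsto Sq^1g_2+Sq^2Sq^1g_1+Sq^4g_0,$$
with $|r_{00}|=1$, $|r_{11}|=3$, $|r_{02}|=4$, and all other generators have larger degree, as $\operatorname{Ext}^2_{\mathcal A}$ is spanned by the $h_ih_j$. After applying $D$ we have $g_0\in F(0)$, $g_1\in F(1)$, $g_2\in F(3)$.

The element $r_{11}$ becomes a cycle, because $Sq^2g_1=0$ ($|g_1|=1$) and $Sq^3g_0=0$. So the generator of $\operatorname{Tor}_{2,4}$ is in the image of $i_2$, and $\varphi_2(h_1^2)\neq0$, in stem $2$. In contrast, the degree $4$ part of $D$ of the second term is spanned by $r_{02}$, $Sq^1r_{11}$ and $Sq^2Sq^1r_{00}$. The last two have zero boundary, while the boundary of $r_{02}$ contains $Sq^1g_2\ne0$ in $F(3)$. So no cycle involves $r_{02}$, and $\varphi_2(h_0h_2)=0$.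

Theorem B sees both facts. The class $h_1^2$ restricts to zero on $\mathcal A(0)$ and has $\delta=2$, exactly the first value excluded by $\delta<2(2^1-1)$. The class $h_0h_2$ restricts to zero on $\mathcal A(1)$ and has $\delta=3<2(2^2-1)$.

## Connectivity of the derived functors $D_r$

The purpose of this section is a lower bound, growing like $2^r$, for the degrees in which $D_r(N)$ can be nonzero. The doubling comes from the loop functor $\Omega$, which we recall first.

For $K\in\mathcal U$ let $\Phi K$ be the module with $(\Phi K)_{2e}=K_e$ and $(\Phi K)_{\mathrm{odd}}=0$, and let $Sq_0:\Phi K\to K$ be $x\mapsto Sq^{|x|}x$. The functor $\Phi$ is exact. In the cokernel of $Sq_0$ we have $Sq^{i}x=0$ for all $i\ge|x|$, so the cokernel is the suspension of an unstable module.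

**Definition (the functor $\Omega$).** $\Sigma\Omega K=\operatorname{coker}(Sq_0:\Phi K\to K)$. Since $Sq_0=0$ on a suspension $\Sigma L$, every map $K\to\Sigma L$ factors through $\Sigma\Omega K$, so $\Omega$ is left adjoint to $\Sigma:\mathcal U\to\mathcal U$. Its derived functors are $\Omega_i$.

*$Sq_0$ is injective on $F(m)$.* Indeed $Sq_0(Sq^I\iota_m)=Sq^{|I|+m}Sq^I\iota_m$. The sequence $(|I|+m,I)$ is admissible because $|I|+m\ge2i_1$ says that the excess $2i_1-|I|$ is at most $m$, and its own excess is $2(|I|+m)-(2|I|+m)=m$. So distinct basis elements go to distinct basis elements. (For $m=0$, $Sq_0$ is the identity of $\mathbf F_2$.) The same holds for sums of $F(m)$'s.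

*The derived functors of $\Omega$.* Let $P_*\to K$ be a resolution by sums of $F(m)$'s. The long exact sequence of $0\to\Phi P_*\to P_*\to\Sigma\Omega P_*\to0$, together with exactness of $\Phi$, gives
$$0\to\Sigma\Omega_1K\to\Phi K\xrightarrow{\ Sq_0\ }K\to\Sigma\Omega K\to0,\qquad\Omega_i=0\ (i\ge2).\tag{2}$$
Two consequences: $(\Omega K)_d$ is a quotient of $K_{d+1}$, and $(\Omega_1K)_d\ne0$ forces $d+1=2e$ with $K_e\ne0$.

*Example.* For $K=\Sigma\mathbf F_2$ we have $Sq_0=0$, so $\Omega K=\mathbf F_2$ in degree $0$ and $\Sigma\Omega_1K=\Phi K$ lies in degree $2$, so $\Omega_1K$ lies in degree $1$. For $K=F(1)$ the image of $Sq_0$ is everything except $\iota_1$, so $\Omega F(1)=F(0)$ and $\Omega_1F(1)=0$.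

**Lemma 1.** Let $r\ge0$, $j\in\mathbf Z$, and let $N$ be concentrated in degrees $\ge j$. Then $D_r(N)_d=0$ for $d<c_r(j):=2^r(j+r-1)+1$.

*Proof.* By induction on $r$. For $r=0$ we have $c_0(j)=j$, and $D(N)$ is a quotient of $N$. Let $r\ge1$ and assume the result for $r-1$.

**Step 1: the stable range.** This step gives a place where $D_r$ is visibly zero. Claim: if $j\ge0$ and $d\le2j$, then $D_r(N)_d=0$. Take a free resolution $F_*$ of $N$ in degrees $\ge j$. The elements $Sq^ix$ with $i>|x|\ge j$ have degree at least $2j+1$, so $D(F_q)_d=(F_q)_d$ for $d\le2j$, and $F_*$ is exact in positive homological degrees.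

**Step 2: desuspension.** This step compares $N$ with $\Sigma N$, so that we can suspend into the stable range. For $K\in\mathcal U$,
$$\operatorname{Hom}(\Omega D(\Sigma N),K)=\operatorname{Hom}(D(\Sigma N),\Sigma K)=\operatorname{Hom}(\Sigma N,\Sigma K)=\operatorname{Hom}(N,K),$$
so $D(N)=\Omega D(\Sigma N)$. Let $F_*\to N$ be a free resolution and $C_*=D(\Sigma F_*)$, so that $H_r(C_*)=D_r(\Sigma N)$ and $\Omega C_*=D(F_*)$. Each $C_q$ is a sum of $F(m)$'s, so $Sq_0$ is injective on it and $0\to\Phi C_*\to C_*\to\Sigma\Omega C_*\to0$ is exact. In its long exact sequence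
$$\Phi D_r(\Sigma N)\xrightarrow{Sq_0}D_r(\Sigma N)\to\Sigma D_r(N)\to\Phi D_{r-1}(\Sigma N)\xrightarrow{Sq_0}D_{r-1}(\Sigma N)$$
the outer maps are $Sq_0$ by naturality. By (2), this says that
$$0\to\Omega D_r(\Sigma N)\to D_r(N)\to\Omega_1D_{r-1}(\Sigma N)\to0\tag{3}$$
is exact.

**Step 3: iterating.** This step shows that below degree $c_r(j)$ the right-hand term of (3) never contributes. Let $d<c_r(j)$ and $k\ge0$, and apply (3) to $\Sigma^kN$ in degree $d+k$. If $(\Omega_1D_{r-1}(\Sigma^{k+1}N))_{d+k}\ne0$, then $d+k+1=2e$ with $D_{r-1}(\Sigma^{k+1}N)_e\ne0$. But $\Sigma^{k+1}N$ lives in degrees $\ge j+k+1$, and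
$$2c_{r-1}(j+k+1)=2^r(j+k+r-1)+2=c_r(j)+2^rk+1>d+k+1=2e,$$
so $D_{r-1}(\Sigma^{k+1}N)_e=0$ by the inductive hypothesis, a contradiction. Hence $D_r(\Sigma^kN)_{d+k}\cong(\Omega D_r(\Sigma^{k+1}N))_{d+k}$, which is a quotient of $D_r(\Sigma^{k+1}N)_{d+k+1}$. Iterating, $D_r(N)_d$ is a quotient of a quotient, and so on, of $D_r(\Sigma^kN)_{d+k}$ for every $k$. For $k$ large we have $j+k\ge0$ and $d+k\le2(j+k)$, and this group is $0$ by Step 1. $\square$

*Check.* For $N=\Sigma^{1-s}\mathbf F_2$ and $r=s$ the bound is $c_s(1-s)=1$, and $\Sigma H^*(B\mathbf V_s)^{GL_s}$ does begin in degree $1$.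

## Restricting to $\mathcal A(n)$: proof of Theorem B

We want to replace $\mathbf F_2$ by a module whose Tor over $\mathcal A$ is a Tor over $\mathcal A(n)$. That module is $B=\mathcal A\otimes_{\mathcal A(n)}\mathbf F_2$. Let $I$ be the kernel of $B\to\mathbf F_2$. The difference $I$ is highly connected, and by Lemma 1 derived functors turn this into a connectivity multiplied by $2^{s-1}$.

**Step 1: connectivity of $I$.** An element of $\mathcal A$ of positive degree less than $2^{n+1}$ is a polynomial in $Sq^1,\dots,Sq^{2^n}$, hence lies in $\mathcal A(n)^+$ and becomes zero in $B=\mathcal A/\mathcal A\,\mathcal A(n)^+$. So $I$ is concentrated in degrees $\ge2^{n+1}$.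

**Step 2: lifting elements of $D_s$.** From $0\to\Sigma^{1-s}I\to\Sigma^{1-s}B\to\Sigma^{1-s}\mathbf F_2\to0$ we get the exact sequence
$$D_s(\Sigma^{1-s}B)\to D_s(\Sigma^{1-s}\mathbf F_2)\to D_{s-1}(\Sigma^{1-s}I).$$
The module $\Sigma^{1-s}I$ lives in degrees $\ge j=2^{n+1}+1-s$, so by Lemma 1 with $r=s-1$ the last term vanishes in degrees less than
$$2^{s-1}\bigl(2^{n+1}+1-s+(s-1)-1\bigr)+1=2^{s-1}(2^{n+1}-1)+1.$$
The hypothesis on $\delta$ says that $1+\delta$ is such a degree. So every $x\in D_s(\Sigma^{1-s}\mathbf F_2)_{1+\delta}$ is the image of some $x'\in D_s(\Sigma^{1-s}B)_{1+\delta}$.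

**Step 3: change of rings.** This step identifies the Tor group in which $i_s(x')$ lies. Recall that $\mathcal A$ is free as a right $\mathcal A(n)$-module. So if $P_*\to\mathbf F_2$ is an $\mathcal A(n)$-free resolution, $\mathcal A\otimes_{\mathcal A(n)}P_*\to B$ is an $\mathcal A$-free resolution, and $\mathbf F_2\otimes_{\mathcal A}(\mathcal A\otimes_{\mathcal A(n)}P_*)=\mathbf F_2\otimes_{\mathcal A(n)}P_*$. Hence
$$\operatorname{Tor}_s^{\mathcal A}(\mathbf F_2,\Sigma^{1-s}B)_{1+\delta}=\operatorname{Tor}^{\mathcal A(n)}_{s,s+\delta}(\mathbf F_2,\mathbf F_2).$$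
If $R_*\to\mathbf F_2$ is an $\mathcal A$-free resolution, a chain map $\mathcal A\otimes_{\mathcal A(n)}P_*\to R_*$ over $B\to\mathbf F_2$ is the same as an $\mathcal A(n)$-linear chain map $P_*\to R_*$ over the identity of $\mathbf F_2$. So the map to $\operatorname{Tor}^{\mathcal A}_{s,s+\delta}(\mathbf F_2,\mathbf F_2)$ induced by $B\to\mathbf F_2$ is the one induced by $\mathcal A(n)\subset\mathcal A$, and its dual is restriction of Ext classes.

**Step 4: conclusion.** By naturality of $i_s$, the element $i_s(x)$ is the image of $i_s(x')$. Therefore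
$$\alpha(i_s(x))=(\alpha|_{\mathcal A(n)})(i_s(x'))=0$$
for every $x\in D_s(\Sigma^{1-s}\mathbf F_2)_{1+\delta}$, and (1) gives $\varphi_s(\alpha)=0$. $\square$

**Choice of $n$.** Let $s\ge3$, $\delta>0$ and $\alpha\in\operatorname{Ext}^{s,s+\delta}_{\mathcal A}$. Let $k\ge0$ be the integer with
$$2^{s-1}(2^k-1)\le\delta<2^{s-1}(2^{k+1}-1).\tag{4}$$
By Theorem B with $n=k$, *Theorem A follows if $\alpha|_{\mathcal A(k)}=0$.* If $k=0$ this holds, because $\operatorname{Ext}_{\mathcal A(0)}=\mathbf F_2[h_0]$ is concentrated in stem $0$ and $\delta>0$. So from here on we may assume $k\ge1$.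

## The vanishing line of $\operatorname{Ext}_{\mathcal A(n)}$, and the case $s\ge5$

The natural next move is to show that the whole group $\operatorname{Ext}^{s,s+\delta}_{\mathcal A(k)}$ is zero, using that $\delta$ is large. We recall Milnor's description. The dual of $\mathcal A$ is $\mathcal A_*=\mathbf F_2[\xi_1,\xi_2,\dots]$, $|\xi_i|=2^i-1$, $\Delta\xi_i=\sum_{k=0}^i\xi_{i-k}^{2^k}\otimes\xi_k$ with $\xi_0=1$, and
$$\mathcal A(n)_*=\mathbf F_2[\xi_1,\dots,\xi_{n+1}]/(\xi_i^{2^{n+2-i}}).$$
The Milnor basis element dual to $\xi_1^{r_1}\xi_2^{r_2}\cdots$ is $Sq(R)$, $R=(r_1,r_2,\dots)$, and $Q_n$ is the element dual to $\xi_{n+1}$. So $Q_0=Sq^1$ and $Q_1=Sq^2Sq^1+Sq^1Sq^2$. The exterior algebra $E(Q_n)\subset\mathcal A(n)$ is dual to the quotient Hopf algebra $E[\xi_{n+1}]$ of $\mathcal A(n)_*$, and $\operatorname{Ext}_{E(Q_n)}(\mathbf F_2,\mathbf F_2)=\mathbf F_2[v_n]$ with $v_n$ in bidegree $(1,2^{n+1}-1)$.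

**Lemma 2.** $\operatorname{Ext}^{s,t}_{\mathcal A(n)}(\mathbf F_2,\mathbf F_2)=0$ for $t>s(2^{n+1}-1)$. For $t=s(2^{n+1}-1)$ the restriction $\operatorname{Ext}^{s,t}_{\mathcal A(n)}\to\operatorname{Ext}^{s,t}_{E(Q_n)}$ is injective.

*Proof.* **Step 1: May's filtration.** We filter $\mathcal A(n)_*$ so that the associated graded is as simple as possible. A basis of $\mathcal A(n)_*$ is given by the products of distinct elements $\xi_i^{2^j}$ with $i\ge1$, $j\ge0$, $i+j\le n+1$. Give $\xi_i^{2^j}$ weight $2i-1$, extend additively to these products, and let $F_p$ be the span of the products of weight $\le p$. The filtration is multiplicative: a repeated factor $(\xi_i^{2^j})^2$ is $0$ or $\xi_i^{2^{j+1}}$, of weight $2i-1<2(2i-1)$, so each such replacement lowers the weight. In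
$$\Delta\xi_i^{2^j}=\sum_k\xi_{i-k}^{2^{k+j}}\otimes\xi_k^{2^j}$$
the terms with $0<k<i$ have weight $(2(i-k)-1)+(2k-1)=2i-2<2i-1$. So this is a filtration of Hopf algebras. In the associated graded the squares of the generators vanish and the middle terms of the coproducts vanish: it is the exterior algebra on primitive classes of the $\xi_i^{2^j}$.

**Step 2: the spectral sequence.** Filter the cobar complex of $\mathcal A(n)_*$ by total weight. In each bidegree the filtration is finite, so we get a convergent spectral sequence. Its $E_1$-term is the Ext of the associated graded, which is $\mathbf F_2[h_{i,j}]$ with $h_{i,j}$ in $s=1$ and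
$$t=2^j(2^i-1)=2^{i+j}-2^j\le2^{n+1}-1,$$
with equality only for $(i,j)=(n+1,0)$. A monomial of length $s$ has $t\le s(2^{n+1}-1)$, which proves the vanishing.

**Step 3: the edge.** Let $t=s(2^{n+1}-1)$. Then $E_1^{s,t}$ is spanned by $h_{n+1,0}^s$. The projection $\mathcal A(n)_*\to E[\xi_{n+1}]$ is compatible with the filtrations if $\xi_{n+1}$ has weight $2n+1$ in the target. The target spectral sequence has $E_1=E_\infty=\mathbf F_2[h_{n+1,0}]$, with $h_{n+1,0}^s$ representing $v_n^s$. A nonzero class in $\operatorname{Ext}^{s,t}_{\mathcal A(n)}$ must be represented in $E_\infty$ by $h_{n+1,0}^s$. Its image is represented by the nonzero element $h_{n+1,0}^s$, so the image is $v_n^s\ne0$. $\square$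

**Proof of Theorem A for $s\ge5$.** Here $2^{s-1}>2s$, and $k\ge1$, so (4) gives $\delta\geq 2^{s-1}(2^k-1)>2s(2^k-1)=s(2^{k+1}-2)$, that is, $s+\delta>s(2^{k+1}-1)$. By Lemma 2, $\operatorname{Ext}^{s,s+\delta}_{\mathcal A(k)}=0$, so $\alpha|_{\mathcal A(k)}=0$. $\square$

**Where this stops.** For $s=4$ we have $2^{s-1}=2s$, and the same computation gives only $4+\delta\ge4(2^{k+1}-1)$. At equality, $\delta=8(2^k-1)$, the class $\alpha|_{\mathcal A(k)}$ sits exactly on the edge of Lemma 2, and the group there need not vanish. Take $k=1$, so $(s,t)=(4,12)$. In the spectral sequence of Lemma 2 for $\mathcal A(1)$, $E_1=\mathbf F_2[h_{1,0},h_{1,1},h_{2,0}]$, and the first differential has $d(h_{2,0})=h_{1,0}h_{1,1}$ because $\Delta\xi_2$ contains $\xi_1^2\otimes\xi_1$. So the next page is $\mathbf F_2[h_{1,0},h_{1,1},b]/(h_{1,0}h_{1,1})$ with $b=h_{2,0}^2$. The only possible target for $b^2$, in bidegree $(5,12)$, is $h_{1,1}^3b$, and the only possible target for $b$, in bidegree $(3,6)$, is $h_{1,1}^3$. If $b$ supports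 no differential, then $b^2$ supports none. If $d(b)=h_{1,1}^3$ on some page, then on that page $d(b^2)=0$ by the Leibniz rule, while $d(h_{1,1}^3b)=h_{1,1}^6\ne0$ removes the possible target from all later pages. Either way $b^2$ survives, and it is not a boundary because $E_1^{3,12}=0$ ($12>9$). So $\operatorname{Ext}^{4,12}_{\mathcal A(1)}\ne0$, with edge class $v_1^4$. Computing over $\mathcal A(k)$ alone cannot finish the case $s=4$: we must use that $\alpha$ comes from $\mathcal A$.

For $s=3$ matters are worse: (4) gives $3+\delta\ge4\cdot2^k-1$, while Lemma 2 gives vanishing only for $3+\delta>6\cdot2^k-3$.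

## Conjugating $Q_0$ into $Q_0+a^2Q_k$, and the case $s=4$

By the second half of Lemma 2, on the edge it is enough to look at $E(Q_k)$. There is a reason why a class from $\mathcal A$ cannot restrict to $v_k^s$. In the edge bidegree $\alpha$ restricts to zero on $E(Q_0)$, for degree reasons. After adjoining a nilpotent parameter $a$, the element $Q_0$ becomes conjugate to $Q_0+a^2Q_k$. Conjugation by a unit acts trivially on Ext. So $\alpha$ also restricts to zero along $Q_0+a^2Q_k$, and this restriction would see the coefficient of $v_k^s$, multiplied by $a^{2s}$.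

We recall Milnor's product formula:
$$Sq(R)Sq(S)=\sum_X\beta(X)\,Sq(T),\qquad t_m=\sum_{i+j=m}x_{ij},\qquad\beta(X)=\prod_m\frac{t_m!}{\prod_{i+j=m}x_{ij}!},$$
over matrices $X=(x_{ij})$ of non-negative integers ($x_{00}$ omitted) with $\sum_j2^jx_{ij}=r_i$ for $i\ge1$ and $\sum_ix_{ij}=s_j$ for $j\ge1$. Also, the $Q_i$ commute and have square zero, and $\mathcal A(m)$ is spanned by the $Sq(R)$ with $r_i<2^{m+2-i}$ for $i\le m+1$ and $r_i=0$ for $i>m+1$. Let $e_k$ be the $k$-th unit vector, so $Q_0=Sq(e_1)$ and $Q_k=Sq(e_{k+1})$.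

**Lemma 3.** For $k\ge1$, $s\ge1$ and $t=s(2^{k+1}-1)$, the restriction $\operatorname{Ext}^{s,t}_{\mathcal A}(\mathbf F_2,\mathbf F_2)\to\operatorname{Ext}^{s,t}_{E(Q_k)}(\mathbf F_2,\mathbf F_2)$ is zero.

*Proof.* **Step 1: a commutation formula.** This is the computation that makes the conjugation work. Claim:
$$Sq(ne_k)\,Q_0=Q_0\,Sq(ne_k)+Q_k\,Sq((n-2)e_k),\tag{5}$$
the last term being $0$ if $n<2$. (For $k=1$, $n=2$ this is $Sq^2Sq^1=Sq^1Sq^2+Q_1$.) In the formula for $Sq(ne_k)Sq(e_1)$, the matrices satisfy $x_{k0}+2x_{k1}=n$ and $x_{01}+x_{k1}=1$, all other entries being $0$.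

If $x_{k1}=0$, then $x_{01}=1$ and $x_{k0}=n$. The contribution is $Sq(ne_k+e_1)$, with coefficient $1$ if $k\ne1$ and $n+1$ if $k=1$. The product $Sq(e_1)Sq(ne_k)$ has only the matrix with $x_{10}=1$, $x_{0k}=n$, which gives the same term with the same coefficient. So this part is $Q_0Sq(ne_k)$.

If $x_{k1}=1$, then $n\ge2$, $x_{01}=0$ and $x_{k0}=n-2$. The contribution is $Sq((n-2)e_k+e_{k+1})$ with coefficient $1$. The product $Q_kSq((n-2)e_k)$ has only the matrix with $x_{k+1,0}=1$, $x_{0k}=n-2$, which gives the same term with coefficient $1$. This proves (5).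

**Step 2: the unit $g$.** We assemble the formulas (5) into one conjugation. Choose $m\ge k$ with $L:=2^{m+2-k}>2s$. Then $Q_0,Q_k\in\mathcal A(m)$, and $Sq(ne_k)\in\mathcal A(m)$ for $n<L$. Put
$$S=\mathbf F_2[a]/(a^L),\qquad\Lambda=S\otimes\mathcal A(m),\qquad g=\sum_{0\le n<L}a^nSq(ne_k)\in\Lambda.$$
We forget the internal gradings of $S$ and $\Lambda$. This loses nothing: $\mathcal A(m)$ is finite-dimensional, so $\mathbf F_2$ has a resolution by finitely generated free graded $\mathcal A(m)$-modules, and the ungraded $\operatorname{Ext}^s$ is $\bigoplus_t\operatorname{Ext}^{s,t}$. Since $g-1$ is divisible by the central nilpotent element $a$, $g$ is a unit. Its augmentation in $S$ is $1$, as $Sq(ne_k)$ has positive degree for $n>0$. Summing (5),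
$$gQ_0=Q_0g+a^2Q_k\sum_{0\le n<L-2}a^nSq(ne_k)=(Q_0+a^2Q_k)g,$$
where the missing terms $n=L-2,L-1$ do not matter because $a^L=0$. So
$$gQ_0g^{-1}=Q_0+a^2Q_k.\tag{6}$$

**Step 3: conjugation acts trivially on Ext.** Let $\gamma(x)=gxg^{-1}$, an automorphism of the augmented $S$-algebra $\Lambda$. Let $P_*\to S$ be a free $\Lambda$-resolution, and let $\gamma^*P_*$ be $P_*$ with $\lambda$ acting as $\gamma(\lambda)$. The map $p\mapsto gp$ is $\Lambda$-linear from $P_*$ to $\gamma^*P_*$, since $g\lambda p=\gamma(\lambda)gp$. It commutes with the differential, and it covers multiplication by the augmentation of $g$, which is $\mathrm{id}_S$. So it is a comparison map, and $\gamma^*$ on $\operatorname{Ext}_\Lambda(S,S)$ sends the class of $f\in\operatorname{Hom}_\Lambda(P_s,S)$ to the class of $p\mapsto f(gp)=f(p)$. Hence $\gamma^*=\mathrm{id}$.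

**Step 4: two restrictions that agree.** Let $\theta_0,\theta_1:S[q]/(q^2)\to\Lambda$ be the augmented $S$-algebra maps with $\theta_0(q)=Q_0$ and $\theta_1(q)=Q_0+a^2Q_k$. The second is defined, as $Q_0+a^2Q_k$ has square zero. By (6), $\theta_1=\gamma\theta_0$, so by Step 3 $\theta_0^*=\theta_1^*$ as maps
$$\operatorname{Ext}_\Lambda(S,S)=S\otimes\operatorname{Ext}_{\mathcal A(m)}(\mathbf F_2,\mathbf F_2)\longrightarrow\operatorname{Ext}_{S[q]/(q^2)}(S,S)=S[v].$$

**Step 5: evaluating both.** Let $\alpha\in\operatorname{Ext}^{s,t}_{\mathcal A}$ with $t=s(2^{k+1}-1)$, restricted to $\mathcal A(m)$. Its restriction to $E(Q_0,Q_k)$ lies in $\mathbf F_2[v_0,v_k]$, where $v_0^iv_k^{s-i}$ has internal degree $i+(s-i)(2^{k+1}-1)$. As $k\ge1$, this equals $t$ only for $i=0$. So the restriction is $c\,v_k^s$ with $c\in\mathbf F_2$, and $c\,v_k^s$ is also the restriction to $E(Q_k)$. We must show $c=0$.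

The map $\theta_1$ factors through $S\otimes E(Q_0,Q_k)$. An augmented algebra map induces a ring map on Ext for the Yoneda product. On $\operatorname{Ext}^1$, which is the $S$-dual of the augmentation ideal modulo its square, $v_0$ and $v_k$ take the values $1$ and $a^2$ on $\theta_1(q)=Q_0+a^2Q_k$. So $v_0\mapsto v$, $v_k\mapsto a^2v$, and $\theta_1^*\alpha=c\,a^{2s}v^s$.

On the other hand $\theta_0$ factors through $S\otimes E(Q_0)$, and $\operatorname{Ext}^{s,t}_{E(Q_0)}=0$ since $t\ne s$. So $\theta_0^*\alpha=0$. Hence $c\,a^{2s}v^s=0$ in $S[v]$. As $2s<L$, $a^{2s}\ne0$ in $S$, and $c=0$. $\square$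

*The role of $m$.* With $m=k$ we would have $L=4$ and $a^{2s}=0$ for $s\ge2$, so the argument says nothing about classes defined only over $\mathcal A(k)$. This agrees with the edge class found above over $\mathcal A(1)$.

**Proof of Theorem A for $s=4$.** Let $k\ge1$ be as in (4). Then $4+\delta\ge4(2^{k+1}-1)$. If the inequality is strict, $\operatorname{Ext}^{4,4+\delta}_{\mathcal A(k)}=0$ by Lemma 2. If equality holds, $\alpha|_{E(Q_k)}=0$ by Lemma 3, and then $\alpha|_{\mathcal A(k)}=0$ by the injectivity in Lemma 2. $\square$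

## The case $s=3$ and Wang's basis of $\operatorname{Ext}^3$

For $s=3$ there is a band of stems, $4\cdot2^k-1\le3+\delta\le6\cdot2^k-3$, in which the vanishing line does not apply. Here the group $\operatorname{Ext}^3_{\mathcal A}$ is known, and we check its generators. By J. S. P. Wang (Illinois J. Math. 11 (1967)), $\operatorname{Ext}^3_{\mathcal A}$ is spanned by the products $h_ah_bh_c$ and the classes $c_i=\langle h_{i+1},h_i,h_{i+2}^2\rangle\in\operatorname{Ext}^{3,11\cdot2^i}_{\mathcal A}$, $i\ge0$. Here $h_a\in\operatorname{Ext}^{1,2^a}_{\mathcal A}$ is represented in the cobar complex by $[\xi_1^{2^a}]$. Since $\xi_1^{2^{k+1}}=0$ in $\mathcal A(k)_*$,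
$$h_a|_{\mathcal A(k)}=0\quad\text{for }a>k.\tag{7}$$

Let $k\ge1$ be as in (4), so $3+\delta\ge2^{k+2}-1$. It suffices to show that each of these generators in bidegree $(3,3+\delta)$ restricts to $0$ on $\mathcal A(k)$.

**Step 1: the products $h_ah_bh_c$.** If $a,b,c\le k$, then $3+\delta=2^a+2^b+2^c\le3\cdot2^k<2^{k+2}-1$, as $k\ge1$, a contradiction. So some index exceeds $k$, and the product restricts to $0$ by (7).

**Step 2: the classes $c_i$, reduction to $\mathcal A(i+1)$.** From $3+\delta=11\cdot2^i$ we get $2^{k+2}\le11\cdot2^i+1<16\cdot2^i$, so $k\le i+1$ and $\mathcal A(k)\subset\mathcal A(i+1)$. It suffices that $c_i|_{\mathcal A(i+1)}=0$.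

**Step 3: the Massey product over $\mathcal A(i+1)$.** We exhibit $c_i|_{\mathcal A(i+1)}$ as a multiple of a class in a zero group. In the cobar complex of $\mathcal A_*$ let
$$x=[\xi_1^{2^{i+1}}],\qquad y=[\xi_1^{2^i}],\qquad z=[\xi_1^{2^{i+2}}|\xi_1^{2^{i+2}}],$$
and choose $u,w$ with $xy=du$ and $yz=dw$, which is possible because the Massey product is defined. Then $c_i$ is represented by $uz+xw$. In the cobar complex of $\mathcal A(i+1)_*$ we have $\xi_1^{2^{i+2}}=0$, so $z\mapsto0$. Then $dw=yz\mapsto0$, so the image of $w$ is a cocycle, and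
$$c_i|_{\mathcal A(i+1)}=h_{i+1}\cdot[w],\qquad[w]\in\operatorname{Ext}^{2,9\cdot2^i}_{\mathcal A(i+1)}.$$
By Lemma 2 with $n=i+1$ this group is $0$, since $9\cdot2^i>8\cdot2^i-2=2(2^{i+2}-1)$. Hence $c_i|_{\mathcal A(i+1)}=0$.

So $\alpha|_{\mathcal A(k)}=0$ for $s=3$ as well, and with the cases $s\ge5$ and $s=4$ this completes the proof of Theorem A. $\square$

If one prefers to define $c_i=(Sq^0)^ic_0$, Step 3 can be replaced as follows. The operation $Sq^0$ is induced by squaring on $\mathcal A_*$, which sends $\xi_i^{2^{n+2-i}}$ to $\xi_i^{2^{n+3-i}}$ and so passes to a map $\mathcal A(n)_*\to\mathcal A(n+1)_*$. Hence $(Sq^0x)|_{\mathcal A(n+1)}$ is the image of $x|_{\mathcal A(n)}$. Since $\operatorname{Ext}^{3,11}_{\mathcal A(1)}=0$ by Lemma 2 ($11>9$), $c_0|_{\mathcal A(1)}=0$, and $c_i|_{\mathcal A(i+1)}=0$ by induction.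

## All detected classes in positive stems, and sharpness of Theorem B

**Corollary 4.** For $s\ge1$ and $\delta>0$, a class $\alpha\in\operatorname{Ext}^{s,s+\delta}_{\mathcal A}$ satisfies $\varphi_s(\alpha)\ne0$ if and only if $\alpha=h_i$ ($s=1$, $i\ge1$) or $\alpha=h_i^2$ ($s=2$, $i\ge1$).

*Proof.* For $s\ge3$ this is Theorem A. For $s=1$, $\operatorname{Ext}^1$ is spanned by the $h_i$, at most one in each bidegree, and we computed $\varphi_1(h_i)\ne0$ above. For $s=2$, nonvanishing on $h_i^2$ is the known result of Lannes–Zarati recalled at the beginning (the case $i=1$ was done by hand). By Adams, $\operatorname{Ext}^2$ is spanned by the $h_ih_j$. In bidegree $(2,2^{i+1})$ the only nonzero class is $h_i^2$, because $2^a+2^b$ is a power of two only if $a=b$. In any other bidegree of positive stem, $\operatorname{Ext}^2$ is $0$ or spanned by one product $h_ih_j$ with $i<j$. This restricts to $0$ on $\mathcal A(j-1)$ by (7), and $\delta=2^i+2^j-2<2(2^j-1)$, so $\varphi_2(h_ih_j)=0$ by Theorem B with $n=j-1$. $\square$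

For $s=1,2$ the bound in Theorem B cannot be weakened to $\delta\le2^{s-1}(2^{n+1}-1)$. The class $h_{n+1}^s$ restricts to $0$ on $\mathcal A(n)$ by (7), its stem is $s(2^{n+1}-1)=2^{s-1}(2^{n+1}-1)$ for $s=1,2$, and $\varphi_s(h_{n+1}^s)\ne0$.

## Coefficients in a bounded unstable module

For an unstable module $M$, the generalized homomorphism $\varphi_s^M$ is dual to the map
$$\mathbf F_2\otimes_{\mathcal A}D_s(\Sigma^{1-s}M)\to\operatorname{Tor}_s^{\mathcal A}(\mathbf F_2,\Sigma^{1-s}M)$$
induced by $i_s$, where $D_s(\Sigma^{1-s}M)\cong\Sigma R_sM$ (Lannes–Zarati). Degrees are indexed by $R_sM$, so degree $d$ corresponds to degree $1+d$ in $D_s(\Sigma^{1-s}M)$. For $M=\mathbf F_2$ this is $\varphi_s$.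

**Theorem C.** Let $s\ge4$ and let $M$ be an unstable module concentrated in degrees $[c,b]$, $c\ge0$, with $b<2^{s-1}(c+1)-2s$. Then $\varphi_s^M=0$ in every degree $d>b$. For example, $\varphi_s^{\Sigma^c\mathbf F_2}=0$ in all degrees, for all $c\ge1$ and $s\ge4$.

*Proof.* **Step 1: the upper bound from connectivity.** We repeat the proof of Theorem B with $B\otimes M\cong\mathcal A\otimes_{\mathcal A(n)}M$ in place of $B$. The kernel of $B\otimes M\to M$ is $I\otimes M$, concentrated in degrees $\ge2^{n+1}+c$. By Lemma 1 with $r=s-1$ and $j=2^{n+1}+c+1-s$, the group $D_{s-1}(\Sigma^{1-s}(I\otimes M))$ vanishes in degrees less than $2^{s-1}(2^{n+1}+c-1)+1$. So every element of $D_s(\Sigma^{1-s}M)_{1+d}$ with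
$$d<U_n:=2^{s-1}(2^{n+1}+c-1)$$
lifts to $D_s(\Sigma^{1-s}(B\otimes M))$, and its image under $i_s$ comes from $\operatorname{Tor}_s^{\mathcal A(n)}(\mathbf F_2,M)$ in internal degree $s+d$.

**Step 2: the lower bound from the vanishing line.** Filter $M$ by degree. The subquotients are sums of copies of $\Sigma^e\mathbf F_2$ with $e\le b$, and $\operatorname{Tor}_s^{\mathcal A(n)}(\mathbf F_2,\Sigma^e\mathbf F_2)$ in internal degree $s+d$ is $\operatorname{Tor}^{\mathcal A(n)}_{s,s+d-e}(\mathbf F_2,\mathbf F_2)$, which is zero by Lemma 2 if $s+d-e>s(2^{n+1}-1)$. So the Tor group of Step 1 vanishes if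
$$d>L_n:=s(2^{n+1}-2)+b.$$
Thus $\varphi_s^M=0$ in degree $d$ whenever $L_n<d<U_n$ for some $n\ge0$.

**Step 3: the intervals cover all $d>b$.** We have $L_0=b$, and $L_n$ increases to $\infty$. The inequality $L_{n+1}<U_n$ is equivalent to
$$b<(2^{s-1}-2s)2^{n+1}+2s+2^{s-1}(c-1).$$
As $2^{s-1}\ge2s$, this is most restrictive for $n=0$, where the right side is $2^{s-1}(c+1)-2s$ and the inequality is the hypothesis. Given $d>b$, let $n$ be largest with $L_n<d$. Then $d\le L_{n+1}<U_n$, so $\varphi_s^M=0$ in degree $d$.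

**Step 4: the example.** Let $M=\Sigma^c\mathbf F_2$ with $c\ge1$, $s\ge4$. Then $b=c<2^{s-1}c\le2^{s-1}(c+1)-2s$, so $\varphi_s^M=0$ in degrees $d>c$. By Lemma 1 with $r=s$ and $j=c+1-s$, $D_s(\Sigma^{1-s}M)_{1+d}=0$ for $d<2^sc$, which covers all $d\le c$. $\square$
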